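
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Quartic threefolds containing a plane:\\ a further Fano model from a line through three nodes}


\begin{abstract}
Let $X\subset\mathbb P^4$ be a nodal quartic threefold that contains a plane $\Pi$. The hyperplanes through $\Pi$ cut out a pencil of cubic surfaces on $X$, and an antiprojection contracts $\Pi$ to a point of a complete intersection $V$ of two cubics in $\mathbb P(1^5,2)$. A conjecture says that, if $\operatorname{rk}\operatorname{Cl}(X)=2$, every Mori fibration birational to $X$ is one of these two up to birational automorphisms of $X$. We show that this is false. If $X$ contains a line that is disjoint from $\Pi$ and passes through three nodes of $X$, then a second antiprojection leads to a Fano threefold of Picard rank one in $\mathbb P(1^3,2^3,3)$ with a singular point of type $\frac13(1,1,2)$. We prove that such quartics exist, and that the conjecture fails for every one of them.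
\end{abstract}

\section{Introduction}

\subsection{The question}

We work over $\mathbb C$. A hypersurface is \emph{nodal} if all its singular points are isolated ordinary double points; $\operatorname{Cl}(X)$ is the group of Weil divisor classes of $X$. A \emph{Mori fibration} is a surjective morphism $\tau:Y\to Z$ with connected fibers such that $Y$ is a normal projective variety with $\mathbb Q$-factorial terminal singularities, $Z$ is a normal projective variety with $\dim Z<\dim Y$, $\operatorname{rk}\operatorname{Pic}(Y/Z)=1$, and $-K_Y$ is $\tau$-ample. If $Z$ is a point, this says that $Y$ is a Fano variety with $\mathbb Q$-factorial terminal singularities and $\operatorname{rk}\operatorname{Pic}(Y)=1$.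

Let $X\subset\mathbb P^4$ be a nodal quartic threefold that contains the plane $\Pi=\{g_1=h_1=0\}$, where $g_1,h_1$ are linear forms. Its equation can be written $a_3h_1=b_3g_1$ with cubic forms $a_3,b_3$. There are two obvious things to do with $\Pi$.

First, a hyperplane through $\Pi$ cuts $X$ in $\Pi$ and a residual cubic surface. So the projection $\pi:X\dashrightarrow\mathbb P^1$ from $\Pi$ is a pencil of cubic surfaces.

Second, on $X$ the two quotients $a_3/g_1$ and $b_3/h_1$ are equal. Adjoining their common value as a variable $v$ of weight $2$ gives a birational map, called an \emph{antiprojection},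
\[
\eta:X\dashrightarrow V=\{vg_1-a_3=vh_1-b_3=0\}\subset\mathbb P(1^5,2).
\]
Its target is a complete intersection of two cubics. Since $X$ is not singular along $\Pi$, at least one of $a_3,b_3$ is not identically zero on $\Pi$. So $v$ has a pole along $\Pi$, and $\eta$ contracts $\Pi$ to the vertex $(0:\dots:0:1)$.

The following is known (see \cite{BRFV}): a very general quartic threefold containing a plane is nodal and non-rational, and antiprojections transform it birationally into a fibration into cubic surfaces and into a complete intersection of two cubics in $\mathbb P(1^5,2)$; both are Mori fibered spaces. When $\operatorname{rk}\operatorname{Cl}(X)=2$, the hyperplane class and $\Pi$ span $\operatorname{Cl}(X)$ rationally (Lemma~\ref{lem:basis}), so there is no independent further divisor class from which one could start in the same way. One may guess that there are no further models. The following conjecture is from \cite{BRFV}.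

\begin{conjecture}\label{conj}
Let $X$ be a nodal quartic threefold containing a plane $\Pi\subset\mathbb P^4$, with $\operatorname{rk}\operatorname{Cl}(X)=2$. Let $\eta:X\dashrightarrow V$ be an antiprojection, where $V$ is a complete intersection of two cubics in $\mathbb P(1^5,2)$, and let $\pi:X\dashrightarrow\mathbb P^1$ be the projection from $\Pi$. Suppose that $\tau:Y\to Z$ is a Mori fibration and $\rho:X\dashrightarrow Y$ a birational map. Then there is a birational automorphism $\sigma$ of $X$ such that
\begin{enumerate}
\item[(a)] either there is an isomorphism $\nu:V\to Y$ with $\rho=\nu\circ\eta\circ\sigma$,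
\item[(b)] or there is an isomorphism $\mu:\mathbb P^1\to Z$ with $\tau\circ\rho=\mu\circ\pi\circ\sigma$.
\end{enumerate}
\end{conjecture}

(In \cite{BRFV} the second alternative is written as $\rho\circ\tau=\pi\circ\sigma$, up to isomorphisms of the targets.) We show that the conjecture is false.

\begin{theorem}\label{thm:one}
There is a nodal quartic threefold $X\subset\mathbb P^4$, with exactly $12$ nodes, containing a plane $\Pi$ and with $\operatorname{rk}\operatorname{Cl}(X)=2$, and there is a birational map $\rho:X\dashrightarrow Y$, where $Y$ is a Fano threefold with $\operatorname{rk}\operatorname{Pic}(Y)=1$ whose singularities are exactly three points of type $\frac12(1,1,1)$ and one point of type $\frac13(1,1,2)$. With $\tau:Y\to Z$ the map to a point, neither alternative of Conjecture~\ref{conj} holds for any $\sigma\in\operatorname{Bir}(X)$.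
\end{theorem}

\begin{theorem}\label{thm:two}
Conjecture~\ref{conj} fails for every nodal quartic $X\supset\Pi$ with $\operatorname{rk}\operatorname{Cl}(X)=2$ that contains a line $L$ with $L\cap\Pi=\varnothing$ and with at least three singular points of $X$ on $L$.
\end{theorem}

\subsection{The idea}

The guess overlooks special curves. Suppose that a line $L\subset X$ is disjoint from $\Pi$ and passes through three nodes. Then $X$ has one and the same tangent hyperplane $\{x=0\}$ at all other points of $L$. Write $V$ in suitable coordinates $g,h,x,y,z,v$, with $\Pi=\{g=h=0\}$, and multiply its two equations by $x$. In terms of the vector $\xi=(xg,xh,x)$ they take the form $n_1\cdot\xi=n_2\cdot\xi=0$, where the entries of $n_1,n_2$ are polynomials in $x,y,z,v$ and $xg$, $xh$; the coordinates $g$ and $h$ no longer occur by themselves. Where $n_1,n_2$ are independent, $\xi$ is proportional to $n_1\times n_2$. Adjoining the factor $t$ in $t\xi=n_1\times n_2$, which has weight $3$, is a second antiprojection, and it gives $Y$. Near the point where only $t$ is nonzero, the equations of $Y$ can be solved for $\xi$, and three coordinates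 of weights $1,1,2$ remain: this is the point $\frac13(1,1,2)$. As $2K_V$ is Cartier and $2K_Y$ is not, $Y\not\cong V$.

Section~\ref{sec:quartics} describes the quartics, and Section~\ref{sec:construction} constructs $Y$ and shows on a surface section which curves are contracted. Sections~\ref{sec:local} and~\ref{sec:global} study $Y$ locally and globally. Section~\ref{sec:thm1} proves Theorem~\ref{thm:one}. Section~\ref{sec:thm2} removes the generality assumptions and proves Theorem~\ref{thm:two}.

\subsection{Conventions}\label{subsec:conv}

The type $\frac1r(a_1,a_2,a_3)$ is the quotient of $\mathbb C^3$ by $\mu_r$ acting with weights $a_1,a_2,a_3$. Let $F$ be an exceptional divisor over a normal variety $W$. If $\omega_W$ is a line bundle near the generic point of the center of $F$ and $\omega$ is a local generator there, then the discrepancy is $a(F,W)=\operatorname{ord}_F(\omega)$, where $\omega$ is regarded as a rational differential form on a model containing $F$. In general one uses a generator of $\omega_W^{[r]}$, with $rK_W$ Cartier, and divides by $r$. The variety $W$ is \emph{terminal} if all these numbers are positive.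 We use that three-dimensional ordinary double points are terminal, that quotients $\frac1r(1,-1,a)$ with $\gcd(a,r)=1$ are terminal, and that a local complete intersection in a smooth variety is Gorenstein, and normal if its singular locus has codimension at least $2$.

For a subscheme $W$ of a weighted projective space given by homogeneous equations, $\widehat W$ is the affine cone given by the same equations, so that $W=(\widehat W\setminus0)/\mathbb C^*$. Where a coordinate $s$ of weight $r$ is nonzero, $W$ is the quotient of the slice $\widehat W\cap\{s=1\}$ by $\mu_r$.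

\section{Quartics with a plane and a line through three nodes}\label{sec:quartics}

\subsection{Normal form}

Let $g,h,x,y,z$ be coordinates on $\mathbb P^4$ and
\[
\Pi=\{g=h=0\},\qquad L=\{x=y=z=0\}.
\]
Let $A,B,C$ be quadratic forms and $P,Q$ cubic forms in $x,y,z$, and put
\begin{equation}\label{eq:f}
f=h(hA+P)-g(gB+Q)+gh\bigl(C-(g-h)x\bigr),\qquad X=\{f=0\}\supset\Pi\cup L.
\end{equation}
A subscript $0$ denotes restriction to $x=0$; thus $A_0,B_0,C_0,P_0,Q_0$ are binary forms in $y,z$. Consider the conditions
\begin{enumerate}
\item[(N1)] $A_0$, $B_0$ and $A_0+C_0-B_0$ are nondegenerate binary quadratic forms;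
\item[(N2)] the curves $P=0$ and $Q=0$ in $\Pi$ meet transversally (in $9$ distinct points).
\end{enumerate}

\begin{lemma}\label{lem:normalform}
\begin{enumerate}
\item[(1)] Let $X$ be a nodal quartic containing a plane $\Pi$ and a line $L$ with $L\cap\Pi=\varnothing$ and at least three singular points of $X$ on $L$. Then in suitable coordinates $\Pi$, $L$, $X$ are as in \eqref{eq:f}.
\item[(2)] For $X$ as in \eqref{eq:f}, the singular points of $X$ on $L$ are the three points $(g:h)=(0:1),(1:0),(1:1)$. They are nodes if and only if \textup{(N1)} holds.
\item[(3)] For $X$ as in \eqref{eq:f}, the singular points of $X$ on $\Pi$ are the common zeros of $P$ and $Q$. They are all isolated nodes if and only if \textup{(N2)} holds.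
\end{enumerate}
In particular, \textup{(N1)} and \textup{(N2)} hold whenever $X$ as in \eqref{eq:f} is nodal.
\end{lemma}

\begin{proof}
(1) Since $\Pi$ and $L$ are disjoint, we may take $\Pi=\{g=h=0\}$ and $L=\{x=y=z=0\}$. The equation lies in $(g,h)\cap(x,y,z)$, so $f=f_1+f_2+f_3$ with $f_i$ of degree $i$ in $x,y,z$ and $4-i$ in $g,h$. Write $f_1=c_xx+c_yy+c_zz$ with binary cubics $c_x,c_y,c_z$ in $g,h$. The singular points on $L$ are the common zeros of these cubics. The cubics are not all zero, as otherwise $X$ would be singular along $L$. Having at least three common zeros, they are all multiples of one cubic with three distinct roots. A linear change of $g,h$ makes this cubic a multiple of $gh(g-h)$, and then a linear change of $x,y,z$ gives $f_1=-gh(g-h)x$. Now write $f_2=h^2A+ghC-g^2B$ and $f_3=hP-gQ$.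

(2) Modulo $(x,y,z)^2$ we have $f\equiv-gh(g-h)x$, which gives the three points. The quadratic parts of $f$ there are
\[
A+gx\ \ (h=1),\qquad -B-hx\ \ (g=1),\qquad A+C-B+sx\ \ (g=1,\ h=1+s).
\]
Each has the form $q(x,y,z)+ux$ with a fourth variable $u$. Absorbing the terms of $q$ divisible by $x$ into $u$, we see that it is nondegenerate if and only if $q|_{x=0}$ is.

(3) Modulo $(g,h)^2$ we have $f\equiv hP-gQ$. At a common zero $c$ of $P,Q$ the quadratic part is $h\,dP_c-g\,dQ_c$ plus a form in $g,h$. It is nondegenerate if and only if $dP_c,dQ_c$ are linearly independent on $T_c\Pi$.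
\end{proof}

Three singular points are what makes the tangent hyperplane constant along $L$: with two singular points one only gets $f_1=gh(gx_1+hx_2)$ with linear forms $x_1,x_2$ in $x,y,z$, and the tangent hyperplane $gx_1+hx_2=0$ at $(g:h)\in L$ moves unless $x_1,x_2$ are proportional.

\subsection{The class group}

For the existence of examples we also consider
\begin{enumerate}
\item[(N3)] $X$ is smooth outside $\Pi\cup L$.
\end{enumerate}

\begin{lemma}\label{lem:rank}
If \textup{(N1)}, \textup{(N2)} and \textup{(N3)} hold, then $X$ is nodal with exactly $12$ nodes and $\operatorname{rk}\operatorname{Cl}(X)=2$.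
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:normalform} and (N3) the singular points are $3$ nodes on $L$ and $9$ nodes on $\Pi$. For a nodal hypersurface $X\subset\mathbb P^4$ of degree $d$ with $\mu$ nodes, the blow-up $\widetilde X$ of the nodes satisfies $h^{1,1}(\widetilde X)=1+\mu+\delta$, where $\delta$ is $\mu$ minus the number of conditions that the nodes impose on forms of degree $2d-5$ \cite{Cynk}. For $d=4$ we have $h^1(\mathcal O_{\widetilde X})=h^2(\mathcal O_{\widetilde X})=0$, because nodes are rational singularities and $h^1(\mathcal O_X)=h^2(\mathcal O_X)=0$. So $\operatorname{rk}\operatorname{Pic}(\widetilde X)=h^{1,1}(\widetilde X)$. Dividing by the $\mu$ independent exceptional classes we get $\operatorname{rk}\operatorname{Cl}(X)=1+\delta$.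

Here $2d-5=3$. Cubic forms on $\mathbb P^4$ restrict onto $\mathbb C[x,y,z]_3\oplus\mathbb C[g,h]_3$, the sum of the spaces of cubic forms on $\Pi$ and on $L$, so the conditions imposed on $\Pi$ and on $L$ add up. The plane cubics through the reduced complete intersection $P=Q=0$ are spanned by $P$ and $Q$, so the $9$ points on $\Pi$ impose $10-2=8$ conditions. The $3$ points on $L$ impose $3$ conditions on binary cubics. Hence $\delta=12-11=1$.
\end{proof}

We write $\Lambda$ for the hyperplane class of $X$.

\begin{lemma}\label{lem:basis}
Let $X\supset\Pi$ be a nodal quartic with $\operatorname{rk}\operatorname{Cl}(X)=2$. Then $\Lambda$ and $\Pi$ form a basis of $\operatorname{Cl}(X)_{\mathbb Q}$.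
\end{lemma}

\begin{proof}
Let $m\Pi\sim k\Lambda$ with integers $m,k$. A general hyperplane section $S$ of $X$ avoids the nodes and is a smooth quartic, hence a K3 surface. With $\ell=\Pi\cap S$ we have $\ell^2=-2$, $\ell\cdot\Lambda|_S=1$, $(\Lambda|_S)^2=4$. Intersecting $m\ell\sim k\Lambda|_S$ with $\Lambda|_S$ gives $m=4k$, and with $\ell$ gives $-2m=k$. So $m=k=0$.
\end{proof}

\section{Two antiprojections}\label{sec:construction}

\subsection{The first one}\label{subsec:first}

The form \eqref{eq:f} is $a_3h-b_3g$ with $a_3=hA+P$ and $b_3=gB+Q-h(C-(g-h)x)$. So the first antiprojection leads to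
\begin{equation}\label{eq:V}
V:\quad vg=hA+P,\qquad \bigl(v+C-(g-h)x\bigr)h=gB+Q .
\end{equation}

\begin{lemma}\label{lem:V}
Let $X$ as in \eqref{eq:f} be nodal, let $s$ be one of $x,y,z$, and let $V_s=V\cap\{s\ne0\}$. Then the locus $\{g=h=0\}$ in $V_s$ is a (possibly empty) finite union of curves, $V_s$ is smooth along it, and
\[
V_s\setminus\{g=h=0\}\cong X\setminus(\Pi\cup\{s=0\}).
\]
In particular $V_s$ is an irreducible normal threefold, birational to $X$, with at most nodes as singularities.
\end{lemma}

\begin{proof}
Put $s=1$; then $V_s$ is given by \eqref{eq:V} in $\mathbb C^5$. Where $g\ne0$, the first equation determines $v$, and $g$ times the second becomes $f=0$. Where $h\ne0$, the second determines $v$, and $h$ times the first becomes $-f=0$. This gives the isomorphism.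

By Lemma~\ref{lem:normalform}, (N2) holds. On $g=h=0$ the equations reduce to $P=Q=0$ with $v$ free, so this locus is a finite union of curves. Along it
\begin{align*}
d(vg-hA-P)&=v\,dg-A\,dh-dP,\\
d\bigl((v+C-(g-h)x)h-gB-Q\bigr)&=(v+C)\,dh-B\,dg-dQ
\end{align*}
are independent, because by (N2) $dP$ and $dQ$ are independent in the two affine coordinates of $\Pi\cap\{s=1\}$.

A nodal hypersurface in $\mathbb P^4$ is normal, hence irreducible. Every component of $V_s$ has dimension at least $3$, so none lies in the curves $g=h=0$. Hence $V_s$ is irreducible, and birational to $X$. Its points are smooth points or nodes, so it is normal.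
\end{proof}

\subsection{The second one}

Multiply the equations \eqref{eq:V} by $x$ and put $G=xg$, $H=xh$:
\begin{equation}\label{eq:U}
vG=AH+Px,\qquad (v+C-G+H)H=BG+Qx .
\end{equation}
Here the shape of \eqref{eq:f} is essential: the only term of \eqref{eq:V} that is quadratic in $g,h$ is $(g-h)hx$, and $x$ times it is $(G-H)H$. So $g$ and $h$ have disappeared. We give $x,y,z$ weight $1$ and $v,G,H$ weight $2$, and let $U\subset\mathbb P(1^3,2^3)$ be given by the two equations \eqref{eq:U} of degree $4$. Put
\[
\xi=(G,H,x),\quad n_1=(v,-A,-P),\quad n_2=(-B,\ v+C-G+H,\ -Q),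
\]
\[
\varphi_1=n_1\cdot\xi=vG-AH-Px,\qquad \varphi_2=n_2\cdot\xi=(v+C-G+H)H-BG-Qx .
\]
Then $U=\{\varphi_1=\varphi_2=0\}$. Let $N$ be the $2\times3$ matrix with rows $n_1,n_2$, so that $U$ is $N\xi=0$. Where $N$ has rank $2$, the vector $\xi$ is a multiple of $n_1\times n_2$. As in the first antiprojection we adjoin the inverse of this multiple: in $\mathbb P(1^3,2^3,3)$ with coordinates $x,y,z;v,G,H;t$ let
\begin{equation}\label{eq:Y}
Y:\qquad n_1\cdot\xi=0,\qquad n_2\cdot\xi=0,\qquad t\,\xi=n_1\times n_2 .
\end{equation}
Explicitly, $Y$ is given by \eqref{eq:U} and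
\[
tG=AQ+P(v+C-G+H),\qquad tH=BP+vQ,\qquad tx=v(v+C-G+H)-AB,
\]
that is, by equations of degrees $4,4,5,5,4$.

Let $Y^\circ,U^\circ,\widehat Y^\circ,\widehat U^\circ$ be the loci $\xi\ne0$. On $\widehat U$ we have
\[
\xi\times(n_1\times n_2)=n_1(\xi\cdot n_2)-n_2(\xi\cdot n_1)=0,
\]
so where a component $\xi_j$ is invertible, $n_1\times n_2=t\xi$ holds for exactly one function, $t=(n_1\times n_2)_j/\xi_j$. Therefore forgetting $t$ gives isomorphisms
\begin{equation}\label{eq:circ}
\widehat Y^\circ\cong\widehat U^\circ,\qquad Y^\circ\cong U^\circ .
\end{equation}
For $x=1$ the equations \eqref{eq:U} and \eqref{eq:V} coincide, with $(G,H)=(g,h)$. So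
\begin{equation}\label{eq:xne0}
Y\cap\{x\ne0\}\cong U\cap\{x\neq0\}\cong V_x ,\qquad \widehat Y\cap\{x\ne0\}\cong\mathbb C^*\times V_x .
\end{equation}

\subsection{A surface section by hand}

Which part of $X$ disappears into the new point $(0:\dots:0:1)\in Y$? The section $z=0$ already shows it. Nothing later depends on this example.

\begin{example}\label{ex:surface}
Let $S=X\cap\{z=0\}$, a quartic surface in $\mathbb P^3$ with coordinates $g,h,x,y$, containing the disjoint lines $\ell=\Pi\cap\{z=0\}$ and $L$. Let $a,b,c,p,q$ be the coefficients of $y^2,y^2,y^2,y^3,y^3$ in $A,B,C,P,Q$. For general coefficients the following hold: $a$, $b$, $a+c-b$ and $aq^2+cpq-bp^2$ are nonzero; $P$ and $Q$ have no common zero on $\ell$; and $S$ is smooth except for $A_1$-points at the three points of Lemma~\ref{lem:normalform}(2). Indeed the equations of such surfaces form a linear system with base locus $\ell\cup L$, so Bertini's theorem applies off $\ell\cup L$; on $\ell$ the singular points are the common zeros of $P,Q$; and at the three points of $L$ the quadratic parts are as in the proof of Lemma~\ref{lem:normalform}(2) with $z=0$.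

The plane $x=0$ cuts $S$ in
\[
y^2\bigl(ah^2+cgh-bg^2+y(ph-qg)\bigr)=0,
\]
that is, in $2L+\Gamma$ with a conic $\Gamma$. Since $aq^2+cpq-bp^2\ne0$, the polynomial in parentheses is linear in $y$ with coprime coefficients, so $\Gamma$ is irreducible. It misses the three $A_1$-points, where $ah^2+cgh-bg^2$ is $a$, $-b$, $a+c-b$. The line $\ell$ meets the plane $x=0$ transversally in the single point $g=h=x=0$, which lies on $\Gamma$ and not on $L$. On the minimal resolution of $S$, which is a K3 surface, we therefore have
\[
\ell^2=\Gamma^2=-2,\qquad \ell\cdot\Gamma=1 .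
\]
So $\ell\cup\Gamma$ is a chain of two $(-2)$-curves; it contracts to an $A_2$-point, which is $\frac13(1,2)$, whereas $\ell$ alone contracts to $\frac12(1,1)$.

The map to $\mathbb P(1^5,2)$ given by $g,h,x,y,v$ contracts $\ell$ to a point, and the map given by $x,y,v,G,H,t$ contracts $\ell\cup\Gamma$ to a point. To see this, we regard the coordinates of weight $w_i$ as rational sections of $\mathcal O_S(w_i)$. If they have orders $o_i$ along a curve, then at the general point of the image exactly those with minimal $o_i/w_i$ are nonzero.

\emph{Along $\ell$.} Neither $P$ nor $Q$ vanishes identically on $\ell$, since otherwise a zero of the other one would be a common zero. As $f\equiv hP-gQ$ modulo $(g,h)^2$, both $g$ and $h$ have order $1$. So $v=(hA+P)/g$ has order $-1$, and $tx=v(v+C-G+H)-AB$ shows that $t$ has order $-2$, as $x$ has order $0$. All other coordinates have order $\ge0$. In the first map the minimum is attained by $v$ only. In the second map $v$ gives $-\frac12$ and $t$ gives $-\frac23$, so $\ell$ goes to $(0:\dots:0:1)$.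

\emph{Along $\Gamma$.} Here $x$ has order $1$, $y$ and $v$ have order $\ge0$ (note that $g\not\equiv0$ on $\Gamma$), and $G,H$ have order $\geq1$. The right-hand side of $tx=v(v+C-G+H)-AB$ restricts to $v^2+cy^2v-aby^4$. If this vanished identically on $\Gamma$, we would have $v=\kappa y^2$ with a constant $\kappa$, and $vg=hA+P$ would give $\kappa g=ah+py$ on $\Gamma$, a nontrivial linear equation; this is impossible on an irreducible conic. So $t$ has order $-1$, the minimum $-\frac13$ is attained by $t$ only, and $\Gamma$ goes to $(0:\dots:0:1)$ as well.

Thus $t$ has a double pole along $\ell$ and a simple pole along $\Gamma$. On the threefold, as the hyperplane $z=0$ moves in the pencil spanned by $y$ and $z$, the conic $\Gamma$ sweeps out the hyperplane section $x=0$ of $X$.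
\end{example}

\section{The local structure of $Y$}\label{sec:local}

Let $N_0$ be the restriction of $N$ to $\xi=0$,
\[
N_0=\begin{pmatrix} v&-A_0&-P_0\\-B_0&v+C_0&-Q_0\end{pmatrix},
\]
a matrix of functions on $\mathbb C^3_{y,z,v}$, and let $\Sigma\subset\mathbb C^3_{y,z,v}\setminus0$ be the subscheme defined by its $2\times2$ minors. It is invariant under the action of $\mathbb C^*$ with weights $1,1,2$. By \eqref{eq:Y}, the locus $\xi=0$ in $\widehat Y\setminus0$ is the union of $\Sigma\times\mathbb C_t$ and $\{y=z=v=0,\ t\ne0\}$. The latter is one point of $Y$,
\[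
p_t=(0:\dots:0:1).
\]

\begin{proposition}\label{prop:local}
Let $X$ be nodal of the form \eqref{eq:f}. At the points of $\widehat Y\setminus0$ the following holds.
\begin{enumerate}
\item[(i)] Where $x\ne0$, $\widehat Y\cong\mathbb C^*\times V_x$ has dimension $4$ and is smooth, except for products of $\mathbb C^*$ with nodes of $X$ outside $\Pi\cup\{x=0\}$.
\item[(ii)] Where $x=0$ and $(G,H)\ne(0,0)$, $\widehat Y$ is smooth of dimension $4$.
\item[(iii)] Over $p_t$, $\widehat Y$ is smooth of dimension $4$, and $p_t\in Y$ is a point of type $\frac13(1,1,2)$, with local coordinates $y,z,v$ on the slice $t=1$.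
\item[(iv)] At a point of $\Sigma\times\mathbb C_t$ we have $(y,z)\ne(0,0)$. If $N_0\ne0$ at this point, then $\widehat Y$ is locally defined by three equations in $\mathbb C^7$. If moreover $\Sigma$ is smooth of dimension $1$ there, then $\widehat Y$ is smooth of dimension $4$.
\end{enumerate}
The $\mathbb C^*$-action on $\widehat Y\setminus0$ has nontrivial stabilizers only over $p_t$ and over three points of $Y$ of type $\frac12(1,1,1)$; these three are the points of $Y^\circ$ with $x=y=z=0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:normalform}, (N1) and (N2) hold.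

(i) This is \eqref{eq:xne0} together with Lemma~\ref{lem:V}.

(ii) By \eqref{eq:circ} we may work on $\widehat U=\{\varphi_1=\varphi_2=0\}\subset\mathbb C^6$. Suppose that $\lambda_1d\varphi_1+\lambda_2d\varphi_2=0$ with $(\lambda_1,\lambda_2)\ne0$. The $\partial_v$-component is $\lambda_1G+\lambda_2H=0$, so we may take $(\lambda_1,\lambda_2)=(H,-G)$. Since $x=0$, we have $AH=vG$ and $BG=(v+C-G+H)H$. With these relations the other components become
\begin{align*}
\partial_G:&\quad Hv+GH+GB=H(2v+C+H)=0,\\
\partial_H:&\quad -HA-G(v+C-G+2H)=-G(2v+C-G+2H)=0,\\
\partial_y,\partial_z:&\quad \text{the form } q=H^2A_0+GHC_0-G^2B_0 \text{ in } (y,z) \text{ has zero gradient},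
\end{align*}
where $G,H$ are treated as constants in $q$. There are three cases. In each of them $q$ is a nonzero multiple of one of the three forms in (N1), so that $y=z=0$ and hence $A=B=C=0$.
\begin{itemize}
\item $H=0$: $q=-G^2B_0$. Then $\varphi_1=0$ gives $v=0$, and $\partial_H$ gives $G^2=0$.
\item $G=0$: $q=H^2A_0$. Then $\varphi_2=0$ gives $v=-H$, and $\partial_G$ gives $H^2=0$.
\item $GH\ne0$: subtracting one bracket from the other gives $G=H$, so $q=H^2(A_0+C_0-B_0)$. Then $\varphi_1=0$ gives $v=0$, and $\partial_G$ gives $H^2=0$.
\end{itemize}
Each is a contradiction, so $d\varphi_1,d\varphi_2$ are independent.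

(iii) Where $t\ne0$, $\widehat Y$ is defined by $t\xi=n_1\times n_2$ alone, because then $n_i\cdot\xi=t^{-1}n_i\cdot(n_1\times n_2)=0$. All entries of $n_1,n_2$ vanish at a point over $p_t$, so the entries of $n_1\times n_2$ vanish to order at least $2$, and the three differentials are $t\,dG,t\,dH,t\,dx$. So $\widehat Y$ is smooth of dimension $4$ there, $y,z,v$ are local coordinates on the slice $t=1$, and $\mu_3$ acts on them with weights $1,1,2$.

(iv) If $y=z=0$, one of the minors of $N_0$ is $v^2\ne0$; so $(y,z)\ne0$ on $\Sigma$. Let $N_0\ne0$ at the point, so that $N$ has rank $1$ there. For invertible matrices of functions $R$ (of size $2$) and $M$ (of size $3$) replace $N$ by $RNM$ and $\xi$ by $\xi'=M^{-1}\xi$. Since $(M^{T}a)\times(M^{T}b)=\det M\cdot M^{-1}(a\times b)$, the equations \eqref{eq:Y} keep their shape, with $t$ replaced by $ut$, where $u=\det R\det M$ is a unit. Row and column operations bring $N$ locally to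
\[
\begin{pmatrix}1&0&0\\0&k_1&k_2\end{pmatrix},
\]
where $k_1,k_2$ generate the ideal of $2\times2$ minors of $N$. The cross product of these rows is $(0,-k_2,k_1)$, so the equations of $\widehat Y$ become
\begin{equation}\label{eq:star}
\xi_1'=0,\qquad k_2=-ut\,\xi_2',\qquad k_1=ut\,\xi_3',
\end{equation}
together with $k_1\xi_2'+k_2\xi_3'=0$ and $ut\,\xi'_1=0$, which follow from \eqref{eq:star}. So three equations suffice. At the point, where $\xi'=0$, their differentials are
\[
d\xi_1',\qquad dk_2+ut\,d\xi_2',\qquad dk_1-ut\,d\xi_3',\qquad\text{with } d\xi'=M^{-1}d\xi .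
\]
If $\Sigma$ is smooth of dimension $1$ at $(y,z,v)$, then $dk_1,dk_2$ are independent on $\{d\xi=0\}$, since $k_1|_{\xi=0},k_2|_{\xi=0}$ generate the ideal of $\Sigma$. Restricting a linear relation between the three differentials to $\{d\xi=0\}$ shows that it is trivial. So $\widehat Y$ is smooth of dimension $7-3=4$.

\emph{Stabilizers.} A nontrivial stabilizer occurs only where all nonzero coordinates have weight $3$, that is, over $p_t$, or all have weight $2$. On $x=y=z=0$ the forms $A,B,C,P,Q$ vanish and \eqref{eq:Y} reads
\[
vG=0,\qquad (v-G+H)H=0,\qquad t(G,H,0)=(0,0,v(v-G+H)).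
\]
If $(G,H)\ne0$, this gives $t=0$ and $v(v-G+H)=0$, so that
\[
(v:G:H)\in\{(0:1:0),\ (0:1:1),\ (-1:0:1)\}.
\]
If $G=H=0$ and $t=0$, it gives $v=0$, which is excluded. So these three points are exactly the points of $Y^\circ$ with $x=y=z=0$, and exactly the points with stabilizer $\mu_2$. On the slices $G=1$, $G=1$, $H=1$ the pairs $(d\varphi_1,d\varphi_2)$ at them are
\[
(dv,-dH),\qquad(dv,dv+dH),\qquad(-dG,dv-dG).
\]
So $x,y,z$ are local coordinates on the slices of $\widehat U^\circ\cong\widehat Y^\circ$, on which $\mu_2$ acts by $-1$, and the type is $\frac12(1,1,1)$.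
\end{proof}

\section{$Y$ is a Fano threefold of Picard rank one}\label{sec:global}

All global properties except terminality need only a weak condition on $\Sigma$:
\begin{enumerate}
\item[(D)] $\dim\Sigma\le1$, and $N_0$ does not vanish at any point of $\mathbb C^3_{y,z,v}\setminus0$.
\end{enumerate}

\begin{proposition}\label{prop:global}
Let $X$ be nodal of the form \eqref{eq:f} with $\operatorname{rk}\operatorname{Cl}(X)=2$, and assume \textup{(D)}. Then $Y$ is an irreducible normal projective $\mathbb Q$-factorial threefold, birational to $X$, with $\operatorname{rk}\operatorname{Cl}(Y)=\operatorname{rk}\operatorname{Pic}(Y)=1$ and $-6K_Y\sim\mathcal O_Y(6)$ an ample Cartier divisor. Moreover $\dim(Y\setminus Y^\circ)\le1$.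
\end{proposition}

\begin{proof}
\emph{Small loci.} The locus $\xi=0$ in $\widehat Y\setminus0$ consists of $\Sigma\times\mathbb C_t$ and a punctured line, so by (D) it has dimension at most $2$, and $\dim(Y\setminus Y^\circ)\le1$.

\emph{Normality.} The open part $\widehat Y^\circ$ has pure dimension $4$ by Proposition~\ref{prop:local}(i),(ii). The points over $p_t$ are smooth of dimension $4$. By (D), $\widehat Y$ is defined by three equations in $\mathbb C^7$ near the points of $\Sigma\times\mathbb C_t$, so components through these points have dimension at least $4$ and meet $\widehat Y^\circ$. Hence $\widehat Y\setminus0$ is a local complete intersection of pure dimension $4$. Its singular locus lies in the union of $\Sigma\times\mathbb C_t$ and finitely many curves $\mathbb C^*\times\{\text{node}\}$, so it has dimension at most $2$. Thus $\widehat Y\setminus0$ is normal, and so is its quotient $Y$.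

\emph{The set $E^\circ=Y^\circ\cap\{x=0\}$ is irreducible of dimension $2$.} By \eqref{eq:circ} its cone is defined by the three equations $\varphi_1=\varphi_2=x=0$ in an open subset of $\mathbb C^6$, so all components of the cone have dimension at least $3$. On the part $G=0$ we have $H\ne0$, hence $A_0=0$ and $v=-C_0-H$; this part has dimension at most $2$. On the part $G\ne0$ put $H=sG$. The equations become
\[
v=sA_0,\qquad A_0s^2+C_0s-B_0=G\,s(1-s).
\]
For $s\ne0,1$ the second equation determines $G$, and we get a graph over a nonempty open subset of $(y,z,s)$-space, irreducible of dimension $3$. For $s=0$ we get $B_0=0$, and for $s=1$ we get $A_0+C_0-B_0=0$, with $G$ free in both cases; by (N1) these parts have dimension $2$. So the cone is irreducible of dimension $3$.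

\emph{Irreducibility.} In $\widehat Y\setminus0$, of pure dimension $4$, the complement of $\{x\ne0\}$ is the union of the cone over $E^\circ$ and the locus $\xi=0$, of dimensions $3$ and at most $2$. So $\{x\ne0\}\cong\mathbb C^*\times V_x$ is dense. By Lemma~\ref{lem:V} it is irreducible, and $V_x$, an open subset of $Y$, is birational to $X$.

\emph{The canonical class.} Off its three points with $x=y=z=0$, $U^\circ$ is a complete intersection of two hypersurfaces of degree $4$ in an open subset of $\mathbb P(1^3,2^3)\setminus\{x=y=z=0\}$, which is smooth with canonical bundle $\mathcal O(-9)$. So the canonical sheaf is $\mathcal O(8-9)=\mathcal O(-1)$ there. By \eqref{eq:circ} this is an open subset of $Y$, and its complement has dimension at most $1$. Since $\omega_Y^{[-6]}$ and the ample line bundle $\mathcal O_Y(6)$ are reflexive of rank $1$, we get $-6K_Y\sim\mathcal O_Y(6)$.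

\emph{The rank.} As $\dim(Y\setminus Y^\circ)\le1$ we have $\operatorname{Cl}(Y)=\operatorname{Cl}(Y^\circ)$. As $E^\circ$ is irreducible, $\operatorname{Cl}(Y^\circ)/\langle E^\circ\rangle=\operatorname{Cl}(V_x)$. Removing the curves $g=h=0$ from $V_x$ does not change its class group, so Lemma~\ref{lem:V} gives
\[
\operatorname{Cl}(V_x)_{\mathbb Q}=\operatorname{Cl}\bigl(X\setminus(\Pi\cup\{x=0\})\bigr)_{\mathbb Q},
\]
a quotient of $\operatorname{Cl}(X)_{\mathbb Q}/\langle\Pi,\Lambda\rangle$. By Lemma~\ref{lem:basis} this is $0$; here $\operatorname{rk}\operatorname{Cl}(X)=2$ is used. So $\operatorname{rk}\operatorname{Cl}(Y)\le1$. Since $K_Y$ is $\mathbb Q$-Cartier and not numerically trivial, $\operatorname{Cl}(Y)_{\mathbb Q}=\mathbb QK_Y$. Hence $Y$ is $\mathbb Q$-factorial and $\operatorname{rk}\operatorname{Pic}(Y)=1$.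
\end{proof}

So, under the assumptions of Proposition~\ref{prop:global}, the map from $Y$ to a point is a Mori fibration as soon as $Y$ is terminal. The conjecture then fails for $X$:

\begin{proposition}\label{prop:fails}
Let $X$ be as in Proposition~\ref{prop:global} and suppose that $Y$ is terminal. Let $\rho:X\dashrightarrow Y$ be any birational map and $\tau:Y\to Z$ the map to a point. Then $\tau$ is a Mori fibration, and neither alternative of Conjecture~\ref{conj} holds for any $\sigma\in\operatorname{Bir}(X)$.
\end{proposition}

\begin{proof}
Alternative (b) would give an isomorphism from $\mathbb P^1$ to a point. Alternative (a) would give an isomorphism $V\cong Y$; we show that this is impossible, whatever the antiprojection.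

\emph{$2K_V$ is Cartier.} Let $V=\{vg_1-a_3=vh_1-b_3=0\}$ and $o=(0:\dots:0:1)$. Outside $\{g_1=h_1=0\}$, $V$ is isomorphic to $X\setminus\Pi$. On $\{g_1=h_1=0\}$ it consists of $o$ and of curves over the common zeros of $a_3,b_3$ on $\Pi$; these zeros are singular points of $X$, so they are finite in number. Since all components of $V$ have dimension at least $3$, $V$ is a complete intersection of dimension $3$. Away from $o$ the space $\mathbb P(1^5,2)$ is smooth, so $V$ is Gorenstein there. At $o$ put $v=1$: the slice is $g_1=a_3$, $h_1=b_3$, where $a_3,b_3$ are cubic forms in the variables of weight $1$. It is smooth at the origin, with three of the variables of weight $1$ as local coordinates, so $V$ is of type $\frac12(1,1,1)$ at $o$. The square of the standard volume form in these coordinates is $\mu_2$-invariant, so $2K_V$ is Cartier at $o$ too.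

\emph{$2K_Y$ is not Cartier.} By Proposition~\ref{prop:local}(iii), $p_t$ is of type $\frac13(1,1,2)$, and $dy\wedge dz\wedge dv$ has weight $4\equiv1\pmod3$. If $2K_Y$ were Cartier at $p_t$, a local generator would be an invariant element $u\,(dy\wedge dz\wedge dv)^{2}$ with a unit $u$. As $u(0)\ne0$, the weight of $(dy\wedge dz\wedge dv)^2$, which is $2$ modulo $3$, would have to be $0$, a contradiction.
\end{proof}

\section{General quartics: proof of Theorem~\ref{thm:one}}\label{sec:thm1}

For general coefficients the degeneracy locus is as good as possible:
\begin{enumerate}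
\item[(D$'$)] $\Sigma$ is empty or smooth of pure dimension $1$, and $N_0\ne0$ at its points.
\end{enumerate}
Since the zeros of $N_0$ in $\mathbb C^3\setminus0$ lie on $\Sigma$, (D$'$) implies (D).

\begin{lemma}\label{lem:general}
The conditions \textup{(N1)}, \textup{(N2)}, \textup{(N3)} and \textup{(D$'$)} hold for $(A,B,C,P,Q)$ in a dense open subset of $\mathbb A^{38}$.
\end{lemma}

\begin{proof}
(N1) is the nonvanishing of three discriminants, none of which is identically zero. (N2) is an open condition, satisfied for $P=x^3-z^3$, $Q=y^3-z^3$.

(N3): The form $gh(g-h)x$, the products of $g^2,gh,h^2$ with quadratic forms in $x,y,z$, and the products of $g,h$ with cubic forms in $x,y,z$ span a linear system of dimension $1+18+20-1=38$. Its base locus is $\Pi\cup L$, because if $(g,h)\ne0$ and $(x,y,z)\ne0$, some product of the last kind is nonzero. By Bertini's theorem the members in a dense open subset are smooth off $\Pi\cup L$. Those members in which $gh(g-h)x$ has a nonzero coefficient are, up to scaling, exactly the forms \eqref{eq:f}; so this chart is our $\mathbb A^{38}$.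

(D$'$): This condition depends only on $(A_0,B_0,C_0,P_0,Q_0)\in\mathbb A^{17}$. We parametrize pairs consisting of a matrix $N_0$ and a point of its degeneracy locus, and apply generic smoothness. Let
\[
J=\begin{pmatrix} v&-A_0\\-B_0&v+C_0\end{pmatrix},\qquad \Delta=\det J=\tfrac14\bigl((2v+C_0)^2-\Theta\bigr),\qquad \Theta=C_0^2+4A_0B_0 .
\]
Let $T\subset\mathbb A^9$ be the open set of $(A_0,B_0,C_0)$ for which $\Theta$ is squarefree. It is nonempty: for $C_0=0$, $A_0=y^2+z^2$, $B_0=y^2-z^2$ we get $\Theta=4(y^4-z^4)$. Put
\[
\mathcal D=\{(s;A_0,B_0,C_0):\ (A_0,B_0,C_0)\in T,\ s=(y,z,v)\ne0,\ \Delta(s)=0\}.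
\]
If the gradient of $\Delta$ in $(y,z,v)$ vanishes at a point, then $2v+C_0=0$ and $\partial_y\Theta=\partial_z\Theta=0$; as $\Theta$ is squarefree, $y=z=0$, and then $v=0$. So $\mathcal D$ is smooth over $T$ of relative dimension $2$, hence smooth of dimension $11$. On $\mathcal D$ the matrix $J$ is nonzero, because $J=0$ at a point would give $d\Delta=0$ there; so $J$ has rank exactly $1$. Also $(y,z)\ne0$ on $\mathcal D$, since $\Delta=v^2$ for $y=z=0$.

Let $I\subset\mathcal D\times\mathbb C^8$ be the set of pairs whose second entry $(P_0,Q_0)$ satisfies $(P_0,Q_0)(s)\in\operatorname{im}J(s)$. The evaluation $(P_0,Q_0)\mapsto(P_0,Q_0)(s)\in\mathbb C^2$ is surjective because $(y,z)\ne0$. So $I$ is a vector bundle of rank $7$ over $\mathcal D$, smooth of pure dimension $18$. By generic smoothness there is a dense open subset of $T\times\mathbb C^8$, which has dimension $17$, over which $I$ is empty or smooth of relative dimension $1$.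

It remains to identify the scheme-theoretic fiber of $I$ over a parameter with $\Sigma$. As $\Delta$ is a minor of $N_0$, $\Sigma$ lies in $\Delta=0$, where $J$, and hence $N_0$, is nonzero. Near a point of $\Delta=0$ some entry of $J$ is a unit. Using it to clear its row and column we bring $N_0$ to
\[
\begin{pmatrix}1&0&0\\0&\Delta'&k\end{pmatrix},\qquad \Delta'=\text{unit}\cdot\Delta .
\]
Here $k$ is the value on $(P_0,Q_0)(s)$ of a nowhere zero linear functional (up to sign, the second row of the matrix of row operations), and along $\Delta=0$ this functional vanishes on $\operatorname{im}J$. So the ideal of minors $(\Delta',k)$ defines the fiber of $I$.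
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Choose $(A,B,C,P,Q)$ as in Lemma~\ref{lem:general}. By Lemma~\ref{lem:rank}, $X$ is nodal with exactly $12$ nodes and $\operatorname{rk}\operatorname{Cl}(X)=2$. Since (D$'$) implies (D), Proposition~\ref{prop:global} applies. Furthermore $\widehat Y\setminus0$ is smooth: in case (i) of Proposition~\ref{prop:local} because by (N3) all nodes of $X$ lie in $\Pi\cup L$ and $L\subset\{x=0\}$, and in case (iv) by (D$'$). So the singularities of $Y$ are exactly the four points with nontrivial stabilizers, three of type $\frac12(1,1,1)$ and one of type $\frac13(1,1,2)$. These are terminal, and Proposition~\ref{prop:fails} applies.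
\end{proof}

\section{All quartics with such a line: proof of Theorem~\ref{thm:two}}\label{sec:thm2}

Let $X$ be as in Theorem~\ref{thm:two}. By Lemma~\ref{lem:normalform} we may assume that $X$ has the form \eqref{eq:f}, and (N1) and (N2) hold. There may be further nodes, and (D$'$) may fail. So two points remain: condition (D), and the terminality of $Y$ along the image of $\Sigma\times\mathbb C_t$, where $Y$ can now be singular.

\subsection{The degeneracy locus}

Condition (D) will follow from the integrality of one hyperplane section, and this is where the class group enters.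

\begin{lemma}\label{lem:integral}
The hyperplane section $X\cap\{x=0\}$ is integral.
\end{lemma}

\begin{proof}
Otherwise, since the degrees of its components, counted with multiplicity, sum to $4$, it has an irreducible component $D$ (with its reduced structure) of degree $k\in\{1,2\}$. We have $D\ne\Pi$, as $\Pi\not\subset\{x=0\}$. Let $S$ be a general hyperplane section of $X$, a smooth quartic K3 surface, $\ell=\Pi\cap S$ and $d=D\cap S$. Then $d$ is an integral plane curve of degree $k$, so $d^2=(k-1)(k-2)-2=k^2-3k$ by adjunction. By Lemma~\ref{lem:basis}, $d\equiv a\Lambda|_S+b\ell$ with $a,b\in\mathbb Q$. Let $m=d\cdot\ell$, an integer $\ge0$ because $d\ne\ell$. From $k=d\cdot\Lambda|_S=4a+b$ and $m=a-2b$ we get $a=\frac{2k+m}9$, $b=\frac{k-4m}9$, and $d^2=ak+bm$ gives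
\[
4m^2-2mk+7k^2-27k=0 .
\]
For $k=1$ this is $2m^2-m-10=0$, so $m\in\{\frac52,-2\}$; for $k=2$ it is $2m^2-2m-13=0$, which has no rational root. Both are impossible.
\end{proof}

\begin{proposition}\label{prop:D}
Condition \textup{(D)} holds.
\end{proposition}

\begin{proof}
The kernel of $N_0$ jumps along $\Sigma$, so we study the incidence variety of kernel vectors,
\[
\mathcal S=\{(w,(y,z,v)):\ w=(g,h,e)\ne0,\ (y,z,v)\ne0,\ N_0w=0\} .
\]
It is given by two equations in a variety of dimension $6$, so all its components have dimension at least $4$. We show that $\mathcal S$ is irreducible of dimension $4$.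

\emph{Part $e=0$.} The equations are $vg=A_0h$ and $(v+C_0)h=B_0g$. If $g\ne0$, then $v=A_0h/g$ and $h^2A_0+ghC_0-g^2B_0=0$. As a form in $(y,z)$ the left-hand side is identically zero for at most finitely many $(g:h)$, since at $(0:1)$ it is $A_0\ne0$. So this part has dimension at most $3$: over general $(g,h)$ the pair $(y,z)$ moves in a curve, and over each of the finitely many special ratios we have at most $1+2=3$ parameters. If $g=0$, then $h\ne0$, $A_0=0$ and $v=-C_0$, and the dimension is at most $2$.

\emph{Part $e\ne0$.} By scaling $w$, this part is $\mathbb C^*\times\mathcal S'$ with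
\[
\mathcal S'=\{vg=A_0h+P_0,\ (v+C_0)h=B_0g+Q_0,\ (y,z,v)\ne0\}\subset\mathbb C^5_{g,h,y,z,v},
\]
whose components have dimension at least $3$. Where $g=h=0$ we have $P_0=Q_0=0$. By (N2), $P$ and $Q$ are not both divisible by $x$, so $P_0,Q_0$ are not both identically zero and this part has dimension at most $2$. Where $(g,h)\ne0$, $v$ is determined by $(g,h,y,z)$, and $v=0$ if $y=z=0$, which is excluded. As in the proof of Lemma~\ref{lem:V}, this part is isomorphic to the open subset $\{(g,h)\ne0,\ (y,z)\ne0\}$ of $\{f|_{x=0}=0\}\subset\mathbb C^4$. By Lemma~\ref{lem:integral} it is irreducible of dimension $3$. So $\mathcal S'$ is irreducible of dimension $3$, and $\mathcal S$ is irreducible of dimension $4$.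

\emph{Conclusion.} At $(y,z,v)=(0,0,1)$ the matrix $N_0$ has rank $2$ and a nonzero kernel vector. So the preimage of $\Sigma$ in $\mathcal S$ is a proper closed subset, of dimension at most $3$. Its fibers over $\Sigma$ are kernels of dimension at least $2$, minus $0$. Hence $\dim\Sigma\le1$. If $N_0$ vanished at a point, it would vanish on its $\mathbb C^*$-orbit, whose preimage would have dimension $1+3=4$, a contradiction.
\end{proof}

By Proposition~\ref{prop:global}, $Y$ is now an irreducible normal $\mathbb Q$-factorial threefold of Picard rank one with $-K_Y$ ample.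

\subsection{Terminality}

\begin{proposition}\label{prop:terminal}
$Y$ is terminal.
\end{proposition}

By Proposition~\ref{prop:local}, all points of $Y$ outside the image of $\Sigma\times\mathbb C_t$ are smooth points, nodes, or points of type $\frac12(1,1,1)$, $\frac13(1,1,2)$. So only exceptional divisors over $Y$ with the generic point of their center in this image matter. Along it the equations \eqref{eq:star} give little information when $\Sigma$ is not smooth. We therefore compare $Y$ with another modification of $U$: instead of the factor $t$ in $t\xi=n_1\times n_2$ we adjoin a kernel vector $w$ of $N$ to which $\xi$ is proportional. This modification turns out to be covered by an open subset of $V$, which has at most nodes, and by points where the last entry of $w$ vanishes, at which it is smooth.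

\begin{proof}
Let $s\in U$ be the image of a point of $\Sigma\times\mathbb C_t$ under forgetting $t$. By Proposition~\ref{prop:local}(iv), $(y,z)\ne0$ at $s$. The roles of $y$ and $z$ are symmetric, so let $y=1$ at $s$. Since $y$ has weight $1$, there are no stabilizers where $y\ne0$.

\emph{The germ of $U$ at $s$.} On $y=1$, $U$ is $\{N\xi=0\}\subset\mathbb C^5_{G,H,x,z,v}$. Its part $\xi\ne0$ has dimension $3$, and its part $\xi=0$ is the $(z,v)$-plane, so $U$ is a complete intersection of dimension $3$ there. Where $\xi\ne0$ it is isomorphic to an open subset of $Y^\circ$, smooth except at finitely many nodes. Where $\xi=0$ and $N_0$ has rank $2$, the differentials $d\varphi_i=n_i\cdot d\xi$ are independent, so $U$ is smooth. What remains is $\Sigma\cap\{y=1\}$, a finite set because $\Sigma$ is $\mathbb C^*$-invariant of dimension at most $1$. So $s$ has an open neighborhood $U_s$ in $U\cap\{y\ne0\}$ that is smooth off $s$. It is normal and Gorenstein, and we may take it irreducible.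

\emph{The modification.} Let
\[
T_s=\{(\xi,z,v,[w]):\ (\xi,z,v)\in U_s,\ [w]\in\mathbb P^2,\ \xi\in\mathbb Cw,\ N(\xi,z,v)\,w=0\}\longrightarrow U_s .
\]
This map is proper. Write $w=(g,h,e)$ and $\xi=\epsilon w$. In each chart of $\mathbb P^2$, $T_s$ is given by the two equations $Nw=0$, which imply $N\xi=0$, in an open subset of a smooth fivefold, with two affine coordinates of $w$ and $\epsilon,z,v$ as coordinates. So its components have dimension at least $3$. Over $\xi\ne0$ the map is an isomorphism, because there $[w]=[\xi]$. Over a point with $\xi=0$ the fiber is $\mathbb P(\ker N_0)$: a point if $N_0$ has rank $2$, and $\mathbb P^1$ over $s$, where $N_0$ has rank $1$ by (D). So the preimage of $\{\xi=0\}$ has dimension at most $2$, the part $\xi\ne0$ is dense in $T_s$, and $T_s$ is an irreducible complete intersection of dimension $3$.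

\emph{$T_s$ has at most nodes.} In the chart $e=1$ we have $x=\epsilon$, $G=xg$, $H=xh$, and the equations $Nw=0$ are precisely the equations \eqref{eq:V} of $V$ with $y=1$. So this chart is an open subset of $V_y$, and by Lemma~\ref{lem:V} it has at most nodes.

Now consider points with $e=0$, where $g=1$ or $h=1$. The equations are
\[
\psi_1=vg-Ah-Pe,\qquad \psi_2=\bigl(v+C-\epsilon(g-h)\bigr)h-Bg-Qe,
\]
with $A=A(\epsilon e,1,z)$ and so on. Suppose that $\lambda_1d\psi_1+\lambda_2d\psi_2=0$ with $(\lambda_1,\lambda_2)\ne0$. The $\partial_v$-component is $\lambda_1g+\lambda_2h=0$, so we may take $(\lambda_1,\lambda_2)=(h,-g)$. At $e=0$ the $\partial_\epsilon$-component gives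
\[
gh(g-h)=0,
\]
and the $\partial_z$-component gives $\partial_zq=0$ at $(y,z)=(1,z)$, where $q=h^2A_0+ghC_0-g^2B_0$ is regarded as a form in $(y,z)$. Moreover
\[
0=h\psi_1-g\psi_2=-q+\epsilon\,gh(g-h),
\]
so $q=0$ at $(1,z)$. By Euler's formula $y\,\partial_yq+z\,\partial_zq=2q$, the whole gradient of $q$ vanishes at $(1,z)\ne0$. But $gh(g-h)=0$ with $(g,h)\ne0$ means that $q$ is a nonzero multiple of $A_0$, $B_0$ or $A_0+C_0-B_0$, which is nondegenerate by (N1). This is a contradiction, so $T_s$ is smooth where $e=0$.

Hence $T_s$ is normal, and $T_s\to U_s$ is proper and birational. It has one-point fibers outside $s$, so by Zariski's main theorem it is an isomorphism outside the fiber $\mathbb P^1$ over $s$.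

\emph{Discrepancies.} Let $Y_s$ be the preimage of $U_s$ in $Y\setminus\{p_t\}$. A point of $U_s$ other than $s$ with $\xi=0$ has $\operatorname{rk}N_0=2$, so it is not in the image of $Y\setminus\{p_t\}$. Thus $Y_s\to U_s$ is an open embedding outside the curve $C_s=\{s\}\times\mathbb C_t$. The varieties $U_s$, $T_s$ and, by \eqref{eq:star}, $Y_s$ are local complete intersections in smooth varieties, hence Gorenstein. Shrinking $U_s$, let $\omega$ generate $\omega_{U_s}$. The maps $T_s\to U_s$ and $Y_s\to U_s$ are open embeddings outside curves, that is, outside subsets of codimension $2$ in $T_s$ and in $Y_s$. So $\omega$ also generates the line bundles $\omega_{T_s}$ and $\omega_{Y_s}$.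

Let $F$ be an exceptional divisor over $Y$ whose center has its generic point in $C_s$. The center of $F$ on $U$ is $s$. As $T_s\to U_s$ is proper, $F$ has a center on $T_s$, contained in the fiber $\mathbb P^1$ over $s$. So $F$ is exceptional over $T_s$, and
\[
a(F,Y)=\operatorname{ord}_F(\omega)=a(F,T_s)>0,
\]
because $T_s$ has at most ordinary double points and is therefore terminal. Finally, $\Sigma$ consists of finitely many $\mathbb C^*$-orbits, so the image of $\Sigma\times\mathbb C_t$ in $Y$ is the union of finitely many curves $C_s$, and every $F$ that matters has been treated.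
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
By Propositions~\ref{prop:D}, \ref{prop:global} and~\ref{prop:terminal}, $Y$ with its map to a point is a Mori fibration, and $Y$ is birational to $X$. By Proposition~\ref{prop:fails}, neither alternative of Conjecture~\ref{conj} holds for any birational map $\rho:X\dashrightarrow Y$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BRFV} \emph{Birationally Rigid Fano Varieties}, available at \texttt{https://webhomes.maths.ed.ac.uk/cheltsov/pdf/umn-2005.pdf}.

\bibitem{Cynk} S.~Cynk, \emph{Defect of a nodal hypersurface}, Manuscripta Math. \textbf{104} (2001), 325--331.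
\end{thebibliography}

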